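\title{The Bethe partition function is not a lower bound for homomorphism counts with positive semidefinite weights}

\begin{abstract}
The Bethe partition function $\hom_B(G,M)$ is a variational approximation to the weighted homomorphism count $\hom(G,M)$, and it is exact when $G$ is a tree. It was conjectured that $\hom(G,M)\ge\hom_B(G,M)$ for every graph $G$ whenever the nonnegative matrix $M$ is positive semidefinite. We disprove this: for the triangle with $0$, $1$ and $2$ pendant edges at its three vertices, the ratio $\hom/\hom_B$ can be arbitrarily small, even for completely positive $M$. We then give a criterion for failure in terms of color refinement, deduce that the inequality fails for almost all graphs, and show that a connected graph with exactly one cycle satisfies it for all positive semidefinite $M$ if and only if some automorphism reverses the cycle.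
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $G=(V,E)$ be a finite simple graph and let $M$ be a symmetric $m\times m$ matrix with nonnegative real entries. The elements of $[m]=\{1,\dots,m\}$ are called \emph{states}; we index $M$ by any convenient finite set. The \emph{weighted homomorphism count} is
\[
\hom(G,M)=\sum_{x\in[m]^V}w(x),\qquad w(x)=\prod_{uv\in E}M_{x_u,x_v}.
\]
When $M$ is the adjacency matrix of a graph $H$, it counts the homomorphisms from $G$ to $H$.

Write $H(p)=-\sum_\omega p(\omega)\log p(\omega)$ for the Shannon entropy of a probability distribution $p$ on a finite set. The Gibbs variational principle (Lemma~\ref{lem:gibbs}) says that $\log\hom(G,M)$ is the maximum of $\mathbb E_p\log w+H(p)$ over all distributions $p$ on $[m]^V$. The first term is a sum over edges and depends only on the edge marginals of $p$. The Bethe approximation keeps vertex and edge marginals and forgets the rest of $p$. The \emph{local marginal polytope} $\mathcal L(G)$ is the set of families $\tau=\big((\tau_v)_{v\in V},(\tau_{uv})_{uv\in E}\big)$ in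 which $\tau_v$ is a probability distribution on $[m]$, $\tau_{uv}$ is a probability distribution on $[m]^2$ (with $\tau_{vu}(y,x)=\tau_{uv}(x,y)$), and
\[
\sum_{y}\tau_{uv}(x,y)=\tau_u(x),\qquad \sum_{x}\tau_{uv}(x,y)=\tau_v(y)\qquad\text{for all } uv\in E,\ x,y\in[m].
\]
For $\tau\in\mathcal L(G)$ put
\begin{equation}\label{eq:Phi}
\Phi_M(\tau)=\sum_{e\in E}\mathbb E_{\tau_e}\log M+\sum_{v\in V}H(\tau_v)-\sum_{e\in E}I(\tau_e),
\end{equation}
where, for $e=uv$,
\[
\mathbb E_{\tau_{e}}\log M=\sum_{x,y}\tau_{uv}(x,y)\log M_{x,y},\qquad
I(\tau_{e})=\sum_{x,y}\tau_{uv}(x,y)\log\frac{\tau_{uv}(x,y)}{\tau_u(x)\tau_v(y)} .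
\]
Here $\log0=-\infty$, and every summand whose weight $\tau_v(x)$ or $\tau_{uv}(x,y)$ vanishes is $0$. The number $I(\tau_{uv})=H(\tau_u)+H(\tau_v)-H(\tau_{uv})$ is the mutual information of the two ends of the edge. The \emph{Bethe partition function} is defined by
\[
\log\hom_B(G,M)=\max_{\tau\in\mathcal L(G)}\Phi_M(\tau).
\]
The entropy terms are continuous in $\tau$ and each $\tau_{uv}(x,y)\log M_{x,y}$ is upper semicontinuous with values in $[-\infty,\infty)$, so the maximum over the compact set $\mathcal L(G)$ is attained. Every single $\tau$ gives $\hom_B(G,M)\ge e^{\Phi_M(\tau)}$.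

Compared with the Gibbs principle, two things have changed: a family $\tau\in\mathcal L(G)$ need not come from a distribution on $[m]^V$, and the entropy $H(p)$ is replaced by $\sum_vH(\tau_v)-\sum_eI(\tau_e)$. On a tree neither change has any effect, and $\hom=\hom_B$ (Lemma~\ref{lem:tree}). On other graphs one would like the one-sided bound $\hom\ge\hom_B$, since every $\tau$ would then certify a lower bound $e^{\Phi_M(\tau)}$ for a sum of $m^{|V|}$ terms. Some hypothesis on $M$ is needed. Let $G$ be a triangle and $M=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$. Then $\hom(G,M)=0$, because a triangle has no proper $2$-coloring. But if every $\tau_v$ is uniform and every $\tau_{uv}$ is uniform on $\{(1,2),(2,1)\}$, then $\Phi_M(\tau)=0+3\log2-3\log2=0$, so $\hom_B(G,M)\ge1$. This $M$ has the eigenvalue $-1$, and it is natural to blame it. The following is Conjecture III.3 of \cite{CHB}; PSD stands for positive semidefinite.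

\begin{quote}
\emph{For every graph $G$ and every PSD matrix $M\in\mathbb R_{\ge0}^{m\times m}$, one has $\hom(G,M)\ge\hom_B(G,M)$.}
\end{quote}

We say that \emph{the Bethe bound holds for $G$} if $\hom(G,M)\ge\hom_B(G,M)$ for every $m$ and every symmetric PSD matrix $M\in\mathbb R^{m\times m}_{\ge0}$, and that it \emph{fails for $G$} otherwise. The simplest cases support the conjecture. It holds for trees. For the cycle $C_n$ we have $\hom(C_n,M)=\operatorname{tr}M^n$, while $\hom_B(C_n,M)$ is at most the $n$-th power of the spectral radius of $M$ (Proposition~\ref{prop:radius}); so it holds for cycles. For $m=2$ it holds for all $G$: a PSD $2\times2$ matrix satisfies $M_{11}M_{22}\ge M_{12}^2$, which says that a nonnegative $M$ is log-supermodular, and the inequality is then Ruozzi's theorem \cite{Ruozzi}. Nevertheless the conjecture is false, by an unbounded factor. A matrix is \emph{completely positive} if it equals $YY^T$ for an entrywise nonnegative $Y$; such a matrix is symmetric, nonnegative and PSD.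

\begin{theorem}\label{thm:counter}
Let $G_0$ be the triangle $v_0v_1v_2$ with $k$ pendant leaves attached to $v_k$ for $k=0,1,2$. For every integer $q\ge2$, the completely positive matrix $M$ of order $2(q^{12}+q^7+1)$ defined in \eqref{eq:Mq} satisfies $\hom_B(G_0,M)>0$ and
\[
\hom(G_0,M)\le\frac{960}{q}\,\hom_B(G_0,M).
\]
In particular $\hom(G_0,M)<\hom_B(G_0,M)$ for $q=1000$, so the conjecture is false, and the infimum of $\hom(G_0,M)/\hom_B(G_0,M)$ over nonnegative PSD matrices $M$ with $\hom_B(G_0,M)>0$ is $0$.
\end{theorem}

Thus no inequality $\hom\ge c_G\hom_B$ with $c_G>0$ holds in general. The mechanism behind Theorem~\ref{thm:counter} has two parts: the weights force each vertex of a cycle into its own set of states, and on these sets $M$ carries a twist around the cycle that local consistency does not detect. Theorem~\ref{thm:criterion} turns this into a criterion for arbitrary graphs, phrased through \emph{color refinement}, the procedure that repeatedly recolors each vertex by its color and the number of its neighbors of each color (Section~\ref{sec:criterion}). The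 criterion has two consequences.

\begin{theorem}\label{thm:almost}
If $G$ contains a cycle and color refinement gives all vertices of $G$ distinct colors, then the Bethe bound fails for $G$. Consequently it fails for all but an $o(1)$ fraction of the labeled graphs on $N$ vertices as $N\to\infty$.
\end{theorem}

\begin{theorem}\label{thm:unicyclic}
Let $G$ be a connected graph with exactly one cycle. The Bethe bound holds for $G$ if and only if $G$ has an automorphism that reverses the orientation of its cycle.
\end{theorem}

Section~\ref{sec:onecycle} proves the ``if'' half of Theorem~\ref{thm:unicyclic}, which shows where a counterexample must be sought. Section~\ref{sec:counter} proves Theorem~\ref{thm:counter} from the definitions alone. We do not determine the smallest $m\ge3$ for which the inequality fails, nor classify all graphs for which the Bethe bound holds.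

\section{Trees, one cycle, and reflections}\label{sec:onecycle}

We use four facts from linear algebra; $\rho(A)$ is the spectral radius and $\|A\|$ the operator norm.
\begin{itemize}
\item[(M1)] A Hermitian matrix $S$ with $S_{xx}\ge\sum_{y\ne x}|S_{xy}|$ for all $x$ is PSD (Gershgorin).
\item[(M2)] The entrywise product of two PSD matrices is PSD (Schur). If $K$ is PSD on a set $X$, $\pi\colon X'\to X$ is a map and $D\colon X'\to\mathbb R$, then the matrix $D(x')D(y')K(\pi x',\pi y')$ on $X'$ has the form $Z^TKZ$ with $Z$ real, so it is PSD.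
\item[(M3)] For square matrices $X,Y$ of the same order, $XY$ and $YX$ have the same characteristic polynomial. Hence, if $X,Y$ are PSD, the eigenvalues of $XY$ are those of $X^{1/2}YX^{1/2}$, and they are nonnegative.
\item[(M4)] $\|A^N\|^{1/N}\to\rho(A)$ as $N\to\infty$ (Gelfand).
\end{itemize}

\begin{lemma}[Gibbs]\label{lem:gibbs}
Let $w\ge0$ be a function on a finite set, $Z=\sum_\omega w(\omega)$, and $p$ a probability distribution on that set. Then $\mathbb E_p\log w+H(p)\le\log Z$, with equality if $Z>0$ and $p=w/Z$.
\end{lemma}

\begin{proof}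
If $w(\omega)=0<p(\omega)$ for some $\omega$, the left side is $-\infty$. Otherwise Jensen's inequality gives $\mathbb E_p\log(w/p)\le\log\sum_{p(\omega)>0}w(\omega)\le\log Z$. For $p=w/Z$, the ratio $w/p$ equals $Z$ on the support of $p$.
\end{proof}

\begin{lemma}\label{lem:tree}
If $F$ is a tree, then $\hom(F,M)=\hom_B(F,M)$ for every symmetric nonnegative $M$.
\end{lemma}

\begin{proof}
Fix a root $o$ and let $v^-$ be the parent of $v\neq o$. Given $\tau\in\mathcal L(F)$, let $p_\tau$ be the law of the random assignment that draws $x_o$ from $\tau_o$ and then, moving away from the root, draws $x_v$ with probability $\tau_{v^-v}(x_{v^-},x_v)/\tau_{v^-}(x_{v^-})$, independently of all other earlier choices. By induction on the distance from $o$, the pair $(x_{v^-},x_v)$ has law $\tau_{v^-v}$ and $x_v$ has law $\tau_v$; in particular no denominator is zero with positive probability. Let $p$ be any distribution with vertex and edge marginals $\tau$. If $p(x)>0$, then $\tau_{uv}(x_u,x_v)>0$ on every edge, and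
\[
\log p_\tau(x)=\sum_v\log\tau_v(x_v)+\sum_{uv}\log\frac{\tau_{uv}(x_u,x_v)}{\tau_u(x_u)\tau_v(x_v)} .
\]
Taking expectations, $-\mathbb E_p\log p_\tau=\sum_vH(\tau_v)-\sum_eI(\tau_e)$. For $p=p_\tau$ the left side is $H(p_\tau)$, so $\Phi_M(\tau)=\mathbb E_{p_\tau}\log w+H(p_\tau)\le\log\hom(F,M)$ by Lemma~\ref{lem:gibbs}. Conversely, let $Z=\hom(F,M)>0$, let $p=w/Z$ and let $\tau$ be its family of marginals. Lemma~\ref{lem:gibbs} with weight $p_\tau$ gives $H(p)\le-\mathbb E_p\log p_\tau$, so $\log Z=\mathbb E_p\log w+H(p)\le\Phi_M(\tau)$.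
\end{proof}

Now let $G$ be connected with exactly one cycle $(v_i)_{i\in\mathbb Z/n}$, $n\ge3$. Deleting the edges of the cycle leaves $n$ trees; let $T_i$ be the one containing $v_i$, rooted at $v_i$. An automorphism of $G$ preserves the cycle, so it acts on it as $v_i\mapsto v_{c+i}$ (a rotation) or as $v_i\mapsto v_{c-i}$ (a reversal) for some $c$, and it maps each $T_i$ onto the tree at the image of $v_i$. Conversely, rooted isomorphisms $T_i\to T_{c\pm i}$ for all $i$ glue to an automorphism. Hence
\begin{equation}\label{eq:reflect}
G \text{ has an automorphism reversing its cycle}\iff \exists\,c:\ T_i\cong T_{c-i}\ \text{ for all } i,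
\end{equation}
where $\cong$ is isomorphism of rooted trees. Let $W_i$ be the diagonal matrix whose entry $W_i(x,x)$ is the sum of $\prod_{uv\in E(T_i)}M_{x_u,x_v}$ over all assignments on $T_i$ with the root in state $x$. It is nonnegative, hence PSD; it depends only on the isomorphism type of $T_i$; and it is the identity if $T_i$ is a single vertex. Put
\[
A=W_0MW_1M\cdots W_{n-1}M .
\]

\begin{proposition}\label{prop:radius}
For every symmetric nonnegative $M$, $\hom(G,M)=\operatorname{tr}A$ and $\hom_B(G,M)\le\rho(A)$.
\end{proposition}

\begin{proof}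
Summing first over the vertices off the cycle gives
\[
\hom(G,M)=\sum_{x_0,\dots,x_{n-1}}\prod_{i}W_i(x_i,x_i)M_{x_i,x_{i+1}}=\operatorname{tr}A .
\]
For the second claim we unroll the cycle, because a family $\tau$ that is only locally consistent on $G$ becomes realizable on a tree. Let $\tau\in\mathcal L(G)$ with $\Phi_M(\tau)>-\infty$; then every $\mathbb E_{\tau_e}\log M$ is finite. Let $G^{(N)}$ be the tree formed by a path $u_0,\dots,u_{Nn-1}$ with a copy of $T_{j\bmod n}$ rooted at $u_j$. Under the natural map $G^{(N)}\to G$ every vertex and edge has $N$ preimages, except that $e_0=v_{n-1}v_0$ has $N-1$. Copying $\tau$ along this map gives an element of $\mathcal L(G^{(N)})$ with value $N\Phi_M(\tau)-c_0$, where $c_0=\mathbb E_{\tau_{e_0}}\log M-I(\tau_{e_0})$ is finite. With $A'=W_0M\cdots MW_{n-1}$ and $\mathbf 1$ the all-ones vector, Lemma~\ref{lem:tree} gives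
\[
e^{N\Phi_M(\tau)-c_0}\le\hom(G^{(N)},M)=\mathbf 1^TA^{N-1}A'\mathbf 1\le m\,\|A'\|\,\|A^{N-1}\| .
\]
Take $N$-th roots and let $N\to\infty$; (M4) gives $e^{\Phi_M(\tau)}\le\rho(A)$.
\end{proof}

So the inequality holds as soon as all eigenvalues of $A$ are nonnegative. The matrix $A$ is a product of $2n$ PSD factors, and (M3) controls only products of two. A reversal of the cycle folds the long product into such a short one.

\begin{proposition}\label{prop:if}
If $G$ has an automorphism reversing its cycle, then the Bethe bound holds for $G$.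
\end{proposition}

\begin{proof}
Let $M$ be nonnegative and PSD, and let $c$ be an integer as in \eqref{eq:reflect}. Define PSD matrices $B_j$, $j\in\mathbb Z/2n$, by $B_{2i}=W_i$ and $B_{2i+1}=M$, so that $A=B_0B_1\cdots B_{2n-1}$. Then $B_{2c-j}=B_j$: for odd $j$ both sides are $M$, and for $j=2i$ this is $W_{c-i}=W_i$. By (M3), $A$ has the same characteristic polynomial as the cyclically shifted product
\[
B_c\,(B_{c+1}\cdots B_{c+n-1})\,B_{c+n}\,(B_{c+n+1}\cdots B_{c+2n-1}).
\]
Let $Y=B_{c+1}\cdots B_{c+n-1}$. Since $B_{c+2n-a}=B_{c-a}=B_{c+a}$, the last block is $B_{c+n-1}\cdots B_{c+1}$, which is $Y^T$ because each $B_j$ is symmetric. The product is therefore $B_c\cdot(YB_{c+n}Y^T)$, a product of two PSD matrices, and by (M3) all eigenvalues of $A$ are nonnegative. Proposition~\ref{prop:radius} gives $\hom_B(G,M)\le\rho(A)\le\operatorname{tr}A=\hom(G,M)$.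
\end{proof}

The proof uses positivity only for $B_c$ and $B_{c+n}$, the two factors on the axis of the reflection. So the hypothesis that $M$ is PSD is needed only when $c$ or $c+n$ is odd, that is, when the axis crosses an edge; this is always the case for odd $n$.

\section{The six-vertex counterexample}\label{sec:counter}

\subsection*{The idea: a triangle with pinned vertices}
By Section~\ref{sec:onecycle}, a counterexample on a triangle needs three different matrices $W_0,W_1,W_2$ and $\operatorname{tr}A<\rho(A)$. Suppose for a moment that the $W_k$ may be chosen freely. Let $M_0$ be the matrix on $\mathbb Z_6$ with $M_0(x,x)=2$, $M_0(x,x\pm1)=1$ and all other entries $0$. It equals $Y_0Y_0^T$, where $Y_0$ is the $0/1$ vertex--edge incidence matrix of the $6$-cycle, so it is completely positive. Let $X_k=\{k,k+3\}\subset\mathbb Z_6$ for $k\in\mathbb Z_3$, and allow only states in $X_k$ at $v_k$; that is, let $W_k=P_k$ be the $0/1$ diagonal matrix of $X_k$ (Figure~\ref{fig:G0}).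

If $x\in X_k$, then $x-1,x,x+1$ lie in $X_{k-1},X_k,X_{k+1}$, so the only step of nonzero weight from $x$ into $X_{k+1}$ is $x\mapsto x+1$. Going once around the triangle takes $x$ to $x+3\ne x$. So no allowed assignment has nonzero weight, and $P_0M_0P_1M_0P_2M_0P_0$ is the matrix that swaps $0$ and $3$, with trace $0$ and spectral radius $1$. On the other hand, let $\tau_{v_k}$ be uniform on $X_k$ and $\tau_{v_kv_{k+1}}$ uniform on $\{(x,x+1):x\in X_k\}$. This family is locally consistent, uses allowed states only, and has $\Phi_{M_0}(\tau)=0+3\log2-3\log2=0$. The frustration of the introductory example has reappeared with a PSD matrix: the diagonal entries $2$, which make $M_0$ PSD, are never used, because adjacent vertices are confined to disjoint sets.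

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small]
\draw (0,1.3)--(-0.9,0)--(0.9,0)--cycle;
\draw (-0.9,0)--(-1.5,-0.9);
\draw (0.9,0)--(0.6,-1);
\draw (0.9,0)--(1.7,-0.7);
\foreach \p in {(0,1.3),(-0.9,0),(0.9,0),(-1.5,-0.9),(0.6,-1),(1.7,-0.7)} \fill \p circle (2pt);
\node[above] at (0,1.35) {$v_0$};
\node[left] at (-0.95,0.1) {$v_1$};
\node[right] at (0.95,0.15) {$v_2$};
\begin{scope}[xshift=5.8cm,yshift=0.25cm]
\foreach \x in {0,...,5} \draw ({90-60*\x}:1.1)--({30-60*\x}:1.1);
\foreach \x/\s in {0/0,1/1,2/2,3/0,4/1,5/2}{
\node[circle,draw,fill=white,inner sep=2pt] at ({90-60*\x}:1.1) {$\x$};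
\node at ({90-60*\x}:1.65) {$X_{\s}$};}
\end{scope}
\end{tikzpicture}
\caption{Left: the graph $G_0$. Right: the states $\mathbb Z_6$, joined when the off-diagonal entry of $M_0$ is nonzero and labeled by their class $X_k=\{k,k+3\}$. If $v_k$ is confined to $X_k$, a walk once around the triangle moves the state to the opposite vertex of the hexagon.}\label{fig:G0}
\end{figure}

\subsection*{Pinning by degrees}
The model has no vertex constraints, and for the bare triangle the Bethe bound holds. The constraints must be produced by the graph. Two operations on $M_0$ preserve complete positivity: replacing a state of class $s$ by $\mu_s$ identical copies, and scaling its row and column by $D_s>0$. A vertex of degree $d$ in class $s$ then receives the factor $\mu_sD_s^d$, so vertices of different degrees can prefer different classes. In $G_0$ the vertex $v_k$ has degree $k+2$. We want the factor $\mu_sD_s^{k+2}$ to be $q^{-(s-k)^2}$ times a quantity independent of $s$. The cross term $2sk$ of the square forces $D_s=q^{2s}$, and then $\mu_sD_s^2$ must be proportional to $q^{-s^2}$. So,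 with classes represented by $s\in\{0,1,2\}$, set
\[
D_s=q^{2s},\qquad\mu_s=q^{12-s^2-4s},\qquad(\mu_0,\mu_1,\mu_2)=(q^{12},q^7,1),
\]
where $12$ is the least constant that makes all $\mu_s$ integers. Let $s(x)\in\{0,1,2\}$ be the residue of $x\in\mathbb Z_6$ modulo $3$. The states are the pairs $(x,i)$ with $x\in\mathbb Z_6$ and $1\le i\le\mu_{s(x)}$, so $m=2(q^{12}+q^7+1)$, and
\begin{equation}\label{eq:Mq}
M_{(x,i),(y,j)}=D_{s(x)}D_{s(y)}M_0(x,y).
\end{equation}
Then $M=YY^T$, where the row of $Y\ge0$ indexed by $(x,i)$ is $D_{s(x)}$ times row $x$ of $Y_0$.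

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
We must check that the leaves, which are free to take any state, do not disturb the pinning. Let $\alpha_s=\mu_sD_s$, $\alpha=\alpha_0+\alpha_1+\alpha_2$ and $L_s=\alpha+\alpha_s$, so that $\alpha\le L_s\le2\alpha$. If $s(x)=s$, then $x\pm1$ lie in the two other classes, so
\begin{equation}\label{eq:leaf}
\sum_{(y,j)}M_0(x,y)D_{s(y)}=\sum_yM_0(x,y)\,\alpha_{s(y)}=2\alpha_s+\sum_{s'\ne s}\alpha_{s'}=L_s .
\end{equation}
A leaf thus depends on the class of its neighbor through the wanted factor $D_s$ and a factor $L_s$ that varies by at most $2$. Put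
\[
F_k(s)=\mu_sD_s^2(D_sL_s)^k=q^{12-s^2+2sk}L_s^k=q^{12+k^2}q^{-(s-k)^2}L_s^k,\qquad C=\prod_{k=0}^2q^{12+k^2}\alpha^k .
\]

\emph{Upper bound for $\hom$.} Let $v_k$ be in a state $(x_k,i)$ of class $s$. There are $\mu_s$ choices of $i$, the two triangle edges at $v_k$ give $D_s^2$, and each of the $k$ leaves gives $D_sL_s$ by \eqref{eq:leaf}. Hence
\[
\hom(G_0,M)=\sum_{x_0,x_1,x_2\in\mathbb Z_6}\Big(\prod_{k=0}^2F_k(s(x_k))\Big)M_0(x_0,x_1)M_0(x_1,x_2)M_0(x_2,x_0),
\]
and $L_s\le2\alpha$ gives $\prod_kF_k(s(x_k))\le 2^{0+1+2}\,C\,q^{-\sum_k(s(x_k)-k)^2}$. The terms with $s(x_k)=k$ for all $k$ are those of the pinned triangle, and they vanish. In every other term the power of $q$ is at most $q^{-1}$. The circulant matrix $M_0$ has eigenvalues $2+2\cos(\pi j/3)$, $j\in\mathbb Z_6$, namely $4,3,3,1,1,0$, so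
\[
\hom(G_0,M)\le\frac{8C}{q}\operatorname{tr}M_0^3=\frac{8C}{q}\,(64+27+27+1+1)=\frac{960\,C}{q}.
\]

\emph{Lower bound for $\hom_B$.} Extend the family of the pinned triangle as follows, with $k+1$ taken modulo $3$.
\begin{itemize}
\item $\tau_{v_k}$ gives mass $\frac1{2\mu_k}$ to each $(x,i)$ with $x\in X_k$.
\item $\tau_{v_kv_{k+1}}$ gives mass $\frac1{2\mu_k\mu_{k+1}}$ to each pair $\big((x,i),(x+1,j)\big)$ with $x\in X_k$, $i\le\mu_k$, $j\le\mu_{k+1}$. Its marginals are $\tau_{v_k}$ and $\tau_{v_{k+1}}$, because $x\mapsto x+1$ is a bijection $X_k\to X_{k+1}$.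
\item For a leaf $u$ at $v_k$, $\tau_{v_ku}\big((x,i),(y,j)\big)=\tau_{v_k}(x,i)\,\sigma_x(y,j)$ with $\sigma_x(y,j)=M_0(x,y)D_{s(y)}/L_{s(x)}$, a probability distribution by \eqref{eq:leaf}; $\tau_u$ is the second marginal.
\end{itemize}
Then $\tau\in\mathcal L(G_0)$, and we evaluate \eqref{eq:Phi}. We have $H(\tau_{v_k})=\log(2\mu_k)$. On the support of $\tau_{v_kv_{k+1}}$, $M=D_kD_{k+1}$ and $\tau_{v_kv_{k+1}}/(\tau_{v_k}\tau_{v_{k+1}})=2$, so this edge contributes $\log D_k+\log D_{k+1}-\log2$. For a leaf $u$ at $v_k$, $\tau_{v_ku}/(\tau_{v_k}\tau_u)=\sigma_x/\tau_u$ gives $H(\tau_u)-I(\tau_{v_ku})=-\mathbb E\log\sigma_x(y,j)$, so the leaf and its edge contribute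
\[
\mathbb E\big[\log\big(D_kD_{s(y)}M_0(x,y)\big)-\log\sigma_x(y,j)\big]=\log(D_kL_k).
\]
Altogether, using $L_k\ge\alpha$,
\[
\Phi_M(\tau)=\sum_k\log(2\mu_k)-3\log2+\sum_k2\log D_k+\sum_kk\log(D_kL_k)=\sum_k\log F_k(k)\ge\log C .
\]
Therefore $\hom_B(G_0,M)\ge C>0$ and $\hom(G_0,M)\le960\,C/q\le\frac{960}q\hom_B(G_0,M)$. The last two assertions follow by taking $q=1000$ and by letting $q\to\infty$.
\end{proof}

\begin{remark}[Zeros and singularity play no role]\label{rem:robust}
Let $M$ be nonnegative and PSD with $\hom(G,M)<e^{\Phi_M(\tau)}$ for some $\tau$. Let $M_\delta=M+\delta(I+J)$, with $I$ the identity, $J$ the all-ones matrix and $\delta>0$. Since $M_\delta\ge M$ entrywise, $\Phi_{M_\delta}(\tau)\ge\Phi_M(\tau)$, while $\hom(G,M_\delta)\to\hom(G,M)$ as $\delta\to0$. So for small $\delta$ the matrix $M_\delta$ is a counterexample that is positive definite and entrywise positive; it is completely positive if $M=YY^T$ is, through the factor $(Y\;\;\sqrt\delta\,I\;\;\sqrt\delta\,\mathbf 1)$. If $G$ has no isolated vertex, replacing $M$ by $M\oplus0$ and extending $\tau$ by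 zero changes neither $\hom(G,M)$ nor $\Phi_M(\tau)$, so counterexamples exist for all larger $m$.
\end{remark}

\section{Color refinement and a criterion for failure}\label{sec:criterion}

In $G_0$ the degrees tell the cycle vertices apart. In general we use the degrees of neighbors, of their neighbors, and so on. Let $G=(V,E)$ be a nonempty graph and let $\kappa_0$ be a constant function on $V$. For $l\ge1$ let $\nu^l_v$ be the vector indexed by the values of $\kappa_{l-1}$ with
\[
\nu_v^l(c)=\#\{u\sim v:\kappa_{l-1}(u)=c\},\qquad\text{and let}\qquad\kappa_l(v)=\big(\kappa_{l-1}(v),\nu_v^l\big).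
\]
Thus $\kappa_1$ records the degree. Put $r=|V|$, $\kappa=\kappa_r$ and $\mathcal C=\kappa(V)$; the elements of $\mathcal C$ are the \emph{colors} given by color refinement. Since $\kappa_l(v)$ determines $\kappa_{l-1}(v)$ and $\nu^l_v$, a color $t=\kappa(v)$ has well-defined \emph{truncations} $t^{(l)}=\kappa_l(v)$ for $0\le l\le r$ and vectors $\nu_t^l=\nu_v^l$ for $1\le l\le r$. In $G_0$, $\kappa_1$ separates $v_0,v_1,v_2$ from each other and from the leaves, $\kappa_2$ separates the leaf at $v_1$ from the two leaves at $v_2$, and these two keep a common color by part (b) of the next lemma.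

\begin{lemma}\label{lem:stable}
\textup{(a)} The number of neighbors of $v$ of each color depends only on $\kappa(v)$. \textup{(b)} Automorphisms of $G$ preserve $\kappa$.
\end{lemma}

\begin{proof}
(a) Let $\mathcal P_l$ be the partition of $V$ into fibers of $\kappa_l$; it refines $\mathcal P_{l-1}$. If $\mathcal P_l=\mathcal P_{l-1}$, then two vertices in one class of $\mathcal P_l$ have equally many neighbors in each class of $\mathcal P_{l-1}=\mathcal P_l$, so $\mathcal P_{l+1}=\mathcal P_l$. Among $\mathcal P_0,\dots,\mathcal P_r$ two consecutive ones agree, since the number of classes lies between $1$ and $r$. Hence $\mathcal P_{r+1}=\mathcal P_r$, which is (a). (b) If an automorphism preserves $\kappa_{l-1}$, it preserves $\nu^l$, hence $\kappa_l$.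
\end{proof}

\begin{theorem}\label{thm:criterion}
Suppose there is a Hermitian PSD matrix $S\in\mathbb C^{\mathcal C\times\mathcal C}$ with $|S(s,t)|\le\frac12$ for all $s,t$, such that the edges $uv\in E$ with $S(\kappa(u),\kappa(v))\ne0$ are exactly the edges of one cycle $(v_0,\dots,v_{n-1})$ of $G$, and such that
\[
\chi=\prod_{i\in\mathbb Z/n}S\big(\kappa(v_i),\kappa(v_{i+1})\big)
\]
has negative real part. Then there is a nonnegative PSD matrix $M$ with $\hom(G,M)<\hom_B(G,M)$.
\end{theorem}

The matrix $S$ is indexed by colors and not by vertices, because the pinning below resolves colors only. For $G=C_n$, say, there is one color $t$, and $S(t,t)\ge0$ forces $\chi\ge0$.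

\subsection*{Pinning every vertex to its color}

\begin{lemma}\label{lem:pin}
There are integers $\gamma(t)\ge0$ and $\eta(s,t)=\eta(t,s)$, for $s,t\in\mathcal C$, with the following properties.
\begin{itemize}
\item[\textup{(i)}] For every $q\ge|\mathcal C|$ the matrix $K(s,t)=q^{\eta(s,t)}$ is PSD.
\item[\textup{(ii)}] The function $\mathcal E(\varphi)=\sum_{v}\gamma(\varphi(v))+\sum_{uv\in E}\eta(\varphi(u),\varphi(v))$ on maps $\varphi\colon V\to\mathcal C$ satisfies $\mathcal E(\varphi)\le\mathcal E(\kappa)-1$ for all $\varphi\ne\kappa$.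
\end{itemize}
\end{lemma}

The construction repeats the square $-(s-k)^2$ of Section~\ref{sec:counter} at each level $l$, in the form $-|\nu^l_{\varphi(v)}-\nu^l_v|^2$ with $|\cdot|$ the Euclidean norm. The term $-|\nu^l_{\varphi(v)}|^2$ is a vertex term. The cross term involves $\nu_v^l$, which the weights cannot read directly; but they can count the neighbors $u$ of $v$ by the assigned value $\varphi(u)^{(l-1)}$, which is a sum over edges and gives $\nu^l_v$ once $\varphi$ is correct at level $l-1$. So the levels receive rapidly decreasing weights $g_l$. There is one new difficulty. At level $1$ the edge term has the form $\eta(s,t)=\delta_s+\delta_t$ and only rescales rows and columns; at higher levels it does not, and it can destroy positivity. We restore positivity by a penalty on edges whose ends have different colors. The coloring $\kappa$ pays this penalty too, so its size $h_l$ depends on the level $l$ at which the two colors first differ, with $g_1\gg h_1\gg g_2\gg h_2\gg\cdots$.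

\begin{proof}
Let $\Delta$ be the maximum degree and $\beta=3\Delta^2|V|$. For $l=r,r-1,\dots,1$ define positive integers
\[
h_l=1+4\Delta\sum_{j>l}g_j,\qquad g_l=1+|E|\sum_{j\ge l}h_j+2\beta\sum_{j>l}g_j .
\]
For $s\ne t$ in $\mathcal C$ let $l(s,t)\in\{1,\dots,r\}$ be the least $l$ with $s^{(l)}\ne t^{(l)}$, and put $\Gamma(s,t)=h_{l(s,t)}$, $\Gamma(t,t)=0$. Define
\[
\eta(s,t)=\sum_{j=1}^r2g_j\big[\nu_s^j(t^{(j-1)})+\nu_t^j(s^{(j-1)})\big]-\Gamma(s,t),\qquad\gamma(t)=C_0-\sum_{j=1}^rg_j|\nu_t^j|^2,
\]
with an integer $C_0$ large enough that all $\gamma(t)\ge0$.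

(i) For $s\ne t$ and $l=l(s,t)$, the number $\eta(s,t)-\frac12\big(\eta(s,s)+\eta(t,t)\big)$ equals
\[
\sum_{j}2g_j\big[\nu_s^j(t^{(j-1)})+\nu_t^j(s^{(j-1)})-\nu_s^j(s^{(j-1)})-\nu_t^j(t^{(j-1)})\big]-h_l .
\]
For $j\le l$ we have $s^{(j-1)}=t^{(j-1)}$ and the bracket vanishes; this is why $h_l$ need not dominate $g_1,\dots,g_l$. For $j>l$ the bracket is at most $2\Delta$. So the number is at most $4\Delta\sum_{j>l}g_j-h_l=-1$. Hence $K(s,t)=q^{\eta(s,s)/2}K'(s,t)\,q^{\eta(t,t)/2}$ with $K'(t,t)=1$ and $0\le K'(s,t)\le q^{-1}$ for $s\neq t$. As $q\ge|\mathcal C|$, $K'$ is PSD by (M1) and $K$ by (M2).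

(ii) For $\varphi\colon V\to\mathcal C$ let $N_v^j(c)=\#\{u\sim v:\varphi(u)^{(j-1)}=c\}$. Each edge contributes one term to each of its ends, so
\[
\sum_{uv\in E}\big[\nu^j_{\varphi(u)}(\varphi(v)^{(j-1)})+\nu^j_{\varphi(v)}(\varphi(u)^{(j-1)})\big]=\sum_v\langle\nu^j_{\varphi(v)},N^j_v\rangle .
\]
Therefore $\mathcal E(\varphi)=C_0|V|+\sum_jg_ja_j(\varphi)-\sum_jh_jb_j(\varphi)$, where
\[
a_j(\varphi)=\sum_v\Big(-|\nu^j_{\varphi(v)}|^2+2\langle\nu^j_{\varphi(v)},N^j_v\rangle\Big)
\]
and $b_j(\varphi)$ is the number of edges $uv$ with $\varphi(u)^{(j-1)}=\varphi(v)^{(j-1)}$ and $\varphi(u)^{(j)}\ne\varphi(v)^{(j)}$. The vectors $\nu^j_t$ and $N^j_v$ are nonnegative with coordinate sum at most $\Delta$, so their inner products are at most $\Delta^2$ and $|a_j|\le\beta$; also $0\le b_j\le|E|$.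

Let $\varphi\ne\kappa$, and let $l$ be the least level at which the function $\varphi^{(l)}\colon v\mapsto\varphi(v)^{(l)}$ differs from $\kappa_l$; then $1\le l\le r$. The numbers $a_j,b_j$ depend only on $\varphi^{(j)}$ and $\varphi^{(j-1)}$, so for $j<l$ they are the same for $\varphi$ and $\kappa$. At level $l$, $\varphi^{(l-1)}=\kappa_{l-1}$ gives $N^l_v=\nu^l_v$, so
\[
a_l(\varphi)=\sum_v\Big(|\nu_v^l|^2-|\nu^l_{\varphi(v)}-\nu^l_v|^2\Big),\qquad a_l(\kappa)=\sum_v|\nu^l_v|^2 .
\]
Some $v$ has $\varphi(v)^{(l)}\ne\kappa_l(v)$; the first components of these pairs agree, so the integer vectors $\nu^l_{\varphi(v)}$ and $\nu^l_v$ differ, and $a_l(\kappa)-a_l(\varphi)\ge1$. Bounding the remaining terms in the worst way,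
\[
\mathcal E(\kappa)-\mathcal E(\varphi)\ge g_l-2\beta\sum_{j>l}g_j-|E|\sum_{j\ge l}h_j=1.\qedhere
\]
\end{proof}

\subsection*{The twist}
In the pinned triangle, write $x\in X_k$ as $x=k+3f$ with $f\in\mathbb Z_2$. Between $X_k$ and $X_{k+1}$ the matrix $2M_0$ is then $1+\sigma_k(-1)^{f-g}$ with signs $(\sigma_0,\sigma_1,\sigma_2)=(1,1,-1)$, and the average over $f$ of the product around the triangle is $1+\sigma_0\sigma_1\sigma_2=0$. We imitate this: each state gets an extra coordinate, its \emph{flavor}, and the interaction is multiplied by $1$ plus a term with zero row sums. Real signs do not suffice. If the colors repeat $k$ times around the cycle, then $\chi$ is a $k$-th power, which for real $S$ and even $k$ is nonnegative. A complex $S$ needs a nonreal character, and $\mathbb Z_3$ is the smallest group that has one.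

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Let $\omega=e^{2\pi i/3}$, and for $s,t\in\mathcal C$ and $f,g\in\mathbb Z_3$ put
\[
R\big((s,f),(t,g)\big)=1+S(s,t)\,\omega^{f-g}+\overline{S(s,t)\,\omega^{f-g}} .
\]
The matrix $R$ is real; it is symmetric because $S$ is Hermitian; and its entries lie in $[0,2]$ because $|S|\le\frac12$. With $z=(\omega^f)_{f\in\mathbb Z_3}$ we have $R=J+S\otimes zz^*+\overline{S\otimes zz^*}$, a sum of three PSD matrices since $S$ is PSD. As $1+\omega+\omega^2=0$,
\begin{equation}\label{eq:rowsum}
\sum_{g}R\big((s,f),(t,g)\big)=\sum_{f}R\big((s,f),(t,g)\big)=3 .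
\end{equation}
Take $\gamma,\eta,K,\mathcal E$ from Lemma~\ref{lem:pin}, with an integer $q\ge|\mathcal C|$ to be chosen. The states are the triples $(t,i,f)$ with $t\in\mathcal C$, $1\le i\le q^{\gamma(t)}$, $f\in\mathbb Z_3$, and
\[
M_{(s,i,f),(t,j,g)}=K(s,t)\,R\big((s,f),(t,g)\big).
\]
This matrix is symmetric, nonnegative, and PSD by both parts of (M2). Let $Q=3^{|V|}q^{\mathcal E(\kappa)}$.

\emph{Upper bound for $\hom$.} For $\varphi\colon V\to\mathcal C$ let $Z_\varphi\in[0,2^{|E|}]$ be the average over $f\in\mathbb Z_3^V$ of $\prod_{uv\in E}R\big((\varphi(u),f_u),(\varphi(v),f_v)\big)$. Grouping assignments by their color component and using Lemma~\ref{lem:pin}(ii),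
\[
\hom(G,M)=3^{|V|}\sum_\varphi q^{\mathcal E(\varphi)}Z_\varphi\le Q\Big(Z_\kappa+2^{|E|}|\mathcal C|^{|V|}q^{-1}\Big).
\]
For $\varphi=\kappa$, every edge off the cycle, including any chord, has $S=0$ and $R=1$. Let $S_i=S(\kappa(v_i),\kappa(v_{i+1}))$ and $f_i=f_{v_i}$. Expand $\prod_i\big(1+S_i\omega^{f_i-f_{i+1}}+\overline{S_i}\,\omega^{-(f_i-f_{i+1})}\big)$ by choosing for each $i$ the first, second or third summand, recorded by $\varepsilon_i=0,1,-1$. The resulting term depends on $f$ through
\[
\omega^{\sum_i\varepsilon_i(f_i-f_{i+1})}=\prod_i\omega^{f_i(\varepsilon_i-\varepsilon_{i-1})},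
\]
whose average is $1$ if $\varepsilon_i\equiv\varepsilon_{i-1}\pmod3$ for all $i$ and $0$ otherwise. Since $0,1,-1$ are distinct modulo $3$, only the three constant choices survive, and $Z_\kappa=1+\chi+\overline\chi=1+2\operatorname{Re}\chi<1$.

\emph{Lower bound for $\hom_B$.} Let $\tau_v$ be uniform on the $3q^{\gamma(\kappa(v))}$ states of color $\kappa(v)$, and for an edge $uv$ with $s=\kappa(u)$, $t=\kappa(v)$ let
\[
\tau_{uv}\big((s,i,f),(t,j,g)\big)=\tfrac19\,q^{-\gamma(s)-\gamma(t)}R\big((s,f),(t,g)\big),
\]
with all other values $0$. By \eqref{eq:rowsum}, the sum over $(j,g)$ is $\frac13q^{-\gamma(s)}$ and the sum over $(i,f)$ is $\frac13q^{-\gamma(t)}$, so $\tau\in\mathcal L(G)$. On the support of $\tau_{uv}$ we have $\tau_{uv}/(\tau_u\tau_v)=R$ and $\log M=\log K(s,t)+\log R$. The two terms $\mathbb E\log R$ cancel, and the edge contributes $\log K(s,t)=\eta(s,t)\log q$: the value of $\tau$ does not see the twist. Each vertex contributes $\log3+\gamma(\kappa(v))\log q$. Hence $\Phi_M(\tau)=\log Q$.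

The number $Z_\kappa<1$ does not depend on $q$, so for large $q$ we have $Z_\kappa+2^{|E|}|\mathcal C|^{|V|}q^{-1}<1$ and $\hom(G,M)<Q\le\hom_B(G,M)$.
\end{proof}

\section{Almost all graphs, and graphs with one cycle}\label{sec:apps}

Both applications use the same matrix. Given $d\ge3$ distinct colors $t_0,\dots,t_{d-1}$ and a complex number $\zeta$ with $|\zeta|=1$, let $S_\zeta$ be the Hermitian matrix on $\mathcal C$ with
\[
S_\zeta(t_i,t_i)=\tfrac12,\qquad S_\zeta(t_i,t_{i+1})=\tfrac14\ \ (0\le i\le d-2),\qquad S_\zeta(t_{d-1},t_0)=\tfrac14\zeta,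
\]
with the conjugate entries in the transposed positions and $0$ elsewhere. Since $d\ge3$, the pairs $\{t_i,t_{i+1}\}$, $i\in\mathbb Z/d$, are distinct, so the definition is consistent. Each row $t_i$ has exactly two nonzero off-diagonal entries, of modulus $\frac14$, and the other rows vanish. So $S_\zeta$ is PSD by (M1), and its entries have modulus at most $\frac12$.

\begin{proof}[Proof of Theorem~\ref{thm:almost}]
Let $(v_0,\dots,v_{n-1})$ be a cycle of $G$, and take $d=n$, $t_i=\kappa(v_i)$, $\zeta=-1$. As $\kappa$ is injective, an edge $uv$ has $S_{-1}(\kappa(u),\kappa(v))\ne0$ exactly when $\{u,v\}=\{v_i,v_{i+1}\}$ for some $i$, and $\chi=-4^{-n}$. Theorem~\ref{thm:criterion} applies.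

For the second statement we use the theorem of Babai, Erd\H{o}s and Selkow \cite{BES}: in all but an $o(1)$ fraction of the labeled graphs on $N$ vertices there is a set $U$, formed by vertices of largest degree, such that each vertex of $U$ has a degree shared by no other vertex and any two vertices outside $U$ have different sets of neighbors in $U$. In such a graph each vertex of $U$ is alone in its $\kappa_1$-class, so $\kappa_2(v)$ determines the neighbors of $v$ in $U$; hence $\kappa_2$, and with it $\kappa$, is injective. Finally, among $\lfloor N/3\rfloor$ disjoint triples of vertices, none spans a triangle in only a fraction $(7/8)^{\lfloor N/3\rfloor}$ of all labeled graphs, so almost all graphs contain a cycle.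
\end{proof}

For a graph with one cycle, in the notation of Section~\ref{sec:onecycle}, we must know which cycle vertices share a color. Color refinement can identify vertices that no automorphism of $G$ relates, but it cannot do so in a tree, so we unroll the cycle once more. Let $\widetilde G$ (the universal cover) be the infinite tree formed by a line $L=(\tilde v_a)_{a\in\mathbb Z}$ with a copy of $T_{a\bmod n}$ rooted at $\tilde v_a$. The natural map $\pi\colon\widetilde G\to G$ sends the neighbors of each vertex $z$ bijectively to the neighbors of $\pi(z)$. Color $\widetilde G$ by $\kappa\circ\pi$; by Lemma~\ref{lem:stable}(a), the number of neighbors of $z$ of each color depends only on the color of $z$.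

\begin{lemma}\label{lem:cover}
If $y,y'\in\widetilde G$ have the same color, then some automorphism $\psi$ of $\widetilde G$ has $\psi(y)=y'$. Every automorphism of $\widetilde G$ maps $L$ onto $L$.
\end{lemma}

\begin{proof}
Root one copy of $\widetilde G$ at $y$ and another at $y'$. We build $\psi$ as a color-preserving bijection between the vertices at distance $j$ from $y$ and those at distance $j$ from $y'$, for $j=0,1,\dots$, taking parents to parents. Put $\psi(y)=y'$. If $\psi$ is defined at distance $j$, then $z$ and $\psi(z)$ have equally many neighbors of each color; for $j\ge1$ their parents correspond under $\psi$ and have equal colors. So $z$ and $\psi(z)$ have equally many children of each color, and we match them. The vertices at distance $j+1$ are the disjoint union of these sets of children, so the step is a bijection, and the resulting $\psi$ is an automorphism.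

It remains to see that $L$ is the only two-way infinite path. If such a path contained a vertex $z\notin L$ in the tree at $\tilde v_a$, one of its two rays from $z$ would avoid $\tilde v_a$ and so remain in a finite tree, which is impossible. So the path lies in $L$ and equals $L$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unicyclic}]
The ``if'' part is Proposition~\ref{prop:if}. Assume that no automorphism reverses the cycle. By Lemma~\ref{lem:cover}, a vertex on $L$ and a vertex off $L$ have different colors; hence so do a cycle vertex and a non-cycle vertex of $G$.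

The integers $b$ with $T_{a+b}\cong T_a$ for all $a$ form a subgroup $d\,\mathbb Z$ containing $n$, so $d\mid n$ with $d\ge1$. If $d\le2$, then $2i\in d\,\mathbb Z$ and $T_i\cong T_{-i}$ for all $i$, contrary to the assumption by \eqref{eq:reflect}; so $d\ge3$. We claim that $\kappa(v_i)=\kappa(v_j)$ if and only if $i\equiv j\pmod d$. The rotation by $d$ extends to an automorphism of $G$, so ``if'' follows from Lemma~\ref{lem:stable}(b). Conversely, let $\kappa(v_i)=\kappa(v_j)$ and let $\psi$ be an automorphism of $\widetilde G$ with $\psi(\tilde v_i)=\tilde v_j$. It preserves $L$, so either $\psi(\tilde v_{i+a})=\tilde v_{j+a}$ for all $a$ or $\psi(\tilde v_{i+a})=\tilde v_{j-a}$ for all $a$, and it maps attached trees to attached trees, root to root. The second case gives $T_{i+a}\cong T_{j-a}$ for all $a$, which is \eqref{eq:reflect} with $c=i+j$ and is excluded. The first gives $T_{i+a}\cong T_{j+a}$ for all $a$, so $j-i\in d\,\mathbb Z$.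

Thus the cycle vertices carry $d$ distinct colors $t_0,\dots,t_{d-1}$, with $\kappa(v_i)=t_{i\bmod d}$, and no other vertex carries them. Let $k=n/d$ and $S=S_\zeta$ with $\zeta=e^{i\pi/k}$. An edge with $S\ne0$ has both ends on the cycle, and it is a cycle edge because a chord would create a second cycle. Every cycle edge joins colors $t_j,t_{j+1}$ and has $S\neq0$. The cycle runs $k$ times through $t_0,\dots,t_{d-1}$, so $\chi=(4^{-d}\zeta)^k=-4^{-n}$. By Theorem~\ref{thm:criterion}, the Bethe bound fails for $G$.
\end{proof}

\begin{example}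
A reversal of a triangle fixes one vertex and swaps the other two. So the Bethe bound fails for a triangle with attached trees exactly when the three rooted trees are pairwise non-isomorphic, which requires at least $1+2+3=6$ vertices. A connected graph with one cycle of length $4$ or $5$ and at most five vertices has at most one nontrivial $T_i$, and the reflection through $v_i$ reverses its cycle. Hence no connected graph with exactly one cycle and fewer vertices than $G_0$ violates the Bethe bound.
\end{example}

\begin{thebibliography}{9}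

\bibitem{BES}
Babai, Erd\H{o}s and Selkow, \emph{Random graph isomorphism}, SIAM J. Comput. \textbf{9} (1980), 628--635.

\bibitem{CHB}
\emph{Counting Homomorphisms in Bipartite Graphs},
\texttt{http://utdallas.edu/\textasciitilde nrr150130/Papers/isit2019.pdf}.

\bibitem{Ruozzi}
Ruozzi, \emph{The Bethe partition function of log-supermodular graphical models}, NIPS 2012.

\end{thebibliography}
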